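# Halving pairs of convex curves and the inequality $|C^*|\ge\frac{\sqrt3}{2}|C|$

Angles are written in radians or in degrees, whichever is easier to read. The plane is identified with $\mathbb C$, and $\xi\cdot\eta$ is the usual scalar product of plane vectors.

## 1. Convex closed curves and their direction angle

**Definition (convex closed curve).** A *convex closed curve* $C$ is the boundary of a compact convex set in the plane with nonempty interior. Its length is $|C|$. Throughout,
$$L=|C|,\qquad h=L/2 .$$
We fix a counterclockwise arc-length parameterization $c:\mathbb R\to C$, extended $L$-periodically.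

**The direction angle.** We use the following textbook fact. At every point the curve $C$ has a right-hand tangent direction, which turns monotonically and makes one full turn in total. So there is a nondecreasing function $\theta:\mathbb R\to\mathbb R$ with
$$\theta(t+L)=\theta(t)+2\pi,\qquad \dot c(t)=e^{i\theta(t)}\ \text{ for all but countably many } t .$$
Since $c$ is Lipschitz, it is the integral of $\dot c$, so $\int_0^L e^{i\theta(t)}\,dt=0$.

*Example.* For the unit square, $\theta$ takes the values $0,\frac\pi2,\pi,\frac{3\pi}2$ on four successive intervals of length $1$. For an equilateral triangle of side $1$, placed suitably, $\theta$ takes the values $-60^\circ, 60^\circ,180^\circ$ on three successive intervals of length $1$. In general, $C$ is a polygon exactly when $\theta$ takes finitely many values in a period, and those values are the directions of its edges.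

## 2. Halving pairs, the curve $C^*$ and the midpoint curve

**Definition (halving pair).** The points $c(t)$ and $c(t+h)$ form a *halving pair*: they split $C$ into two arcs of equal length.

*Example.* In an equilateral triangle, each vertex is paired with the midpoint of the opposite side. On a circle, the halving pairs are the antipodal pairs.

**Definition (halving pair transformation).** The curve $C^*$ is parameterized by
$$c^*(t)=\tfrac12\bigl(c(t)-c(t+h)\bigr),\qquad t\in[0,L).$$
Since $c^*(t+h)=-c^*(t)$, it is a centrally symmetric closed curve, and its length is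
$$|C^*|=\int_0^h|\dot c(t)-\dot c(t+h)|\,dt.$$

**Definition (midpoint curve).** The curve $M$ is parameterized by $m(t)=\frac12\bigl(c(t)+c(t+h)\bigr)$, $t\in[0,h]$. It is closed, because $m(h)=m(0)$. Its length is $|M|=\int_0^h|\dot m|\,dt$.

We normalize the two lengths:
$$X=\frac{|C^*|}{|C|}=\frac1h\int_0^h\tfrac12|\dot c(t)-\dot c(t+h)|\,dt,\qquad Y=\frac{2|M|}{|C|}=\frac1h\int_0^h\tfrac12|\dot c(t)+\dot c(t+h)|\,dt. \tag{1}$$

*Example (central symmetry).* Suppose that $C$ is symmetric about $o$. The map $p\mapsto 2o-p$ carries $C$ to itself and preserves arc length and orientation, so $2o-c(t)=c(t+\tau)$ for a constant $\tau$. Applying it twice gives $2\tau\in L\mathbb Z$. Here $\tau\in L\mathbb Z$ is impossible, since $c$ is not constant, so $\tau\equiv h$ modulo $L$. Thus $c(t+h)=2o-c(t)$, the curve $C^*$ is the translate $C-o$, and $M$ is the single point $o$. So $(X,Y)=(1,0)$.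

*Example (equilateral triangle of side $1$).* Here $L=3$ and $h=\frac32$. Start at a vertex, at the beginning of the side with direction $-60^\circ$. The partner is then at the middle of the side with direction $60^\circ$. During $[0,h]$ the pair of directions $(\theta(t),\theta(t+h))$ is successively
$$(-60^\circ,60^\circ),\quad(-60^\circ,180^\circ),\quad(60^\circ,180^\circ),$$
each for time $\frac12$. Correspondingly,
$$\dot c^*=\tfrac{\sqrt3}2e^{-i\pi/2},\ \tfrac{\sqrt3}2e^{-i\pi/6},\ \tfrac{\sqrt3}2e^{i\pi/6},\qquad \dot m=\tfrac12,\ \tfrac12e^{-2\pi i/3},\ \tfrac12e^{2\pi i/3}.$$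
By central symmetry, $C^*$ continues in the directions $90^\circ,150^\circ,210^\circ$. So $C^*$ is a regular hexagon of side $\frac{\sqrt3}4$, and $M$ is an equilateral triangle of side $\frac14$. Hence $|C^*|=\frac{3\sqrt3}2$ and $|M|=\frac34$, that is,
$$(X,Y)=\bigl(\tfrac{\sqrt3}2,\tfrac12\bigr).$$

## 3. How short can $C^*$ be?

We have $X\le1$, with equality if and only if $C$ is centrally symmetric; it is also known that $X\ge\frac12$. The source of the problem, "Geometric Dilation and Halving Distance", leads to the following question.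

> Is $|C^*|\ge\frac{\sqrt3}2|C|$ for every convex closed curve, with equality only for equilateral triangles?

The answer is yes. Put $t_0=\tan15^\circ=\frac{1-\cos30^\circ}{\sin30^\circ}=2-\sqrt3$. We shall prove three theorems.

**Theorem 1.** For every convex closed curve, $1-X\le t_0Y$, i.e. $|C|\le|C^*|+2(2-\sqrt3)|M|$. Equality holds if and only if $C$ is centrally symmetric or all edges of $C$ have directions in $\theta_0+60^\circ\mathbb Z$ for some $\theta_0$ (that is, $C$ is an equiangular hexagon, some of whose sides may have length $0$).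

**Theorem 2.** For every convex closed curve, $X\ge\frac{\sqrt3}2$, with equality if and only if $C$ is an equilateral triangle. Moreover $|M|\le\frac14|C|$, with equality if and only if $C$ is an equilateral triangle.

**Theorem 3.** The set of all pairs $(X,Y)$ is exactly $\{(X,Y): X^2+Y^2\le1,\ 1-X\le t_0Y\}$.

Here is why a second quantity $Y$ helps with a question about $X$. Two orthogonal components of a unit vector are hidden in (1): for unit vectors $e,e'$ one has $|\frac12(e-e')|^2+|\frac12(e+e')|^2=1$. So, by Cauchy–Schwarz, the point $(X,Y)$ lies in the unit disc. The triangle sits at $(\frac{\sqrt3}2,\frac12)$, on the unit circle, and central symmetry sits at $(1,0)$, also on the circle. The line through these two points is $1-X=t_0Y$, because $(1-\frac{\sqrt3}2)/\frac12=t_0$. If $(X,Y)$ never crosses this chord, it stays in the small circular segment on which $X\ge\frac{\sqrt3}2$. So the target becomes a *linear* inequality between two integrals.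

## 4. Triangles by hand

**The formulas.** Let $C$ be a triangle with sides $a,b,c$ and opposite angles $\alpha,\beta,\gamma$. Then $h$ is the semiperimeter. Each side is shorter than $h$, so the two points of a halving pair lie on different sides. Let $x_{ab}$ be the total time $t\in[0,L)$ for which $c(t)$ is on side $a$ and $c(t+h)$ on side $b$. Shifting by $h$ gives $x_{ab}=x_{ba}$. The time spent on side $a$ is $x_{ab}+x_{ac}=a$, and similarly for $b$ and $c$; solving, $x_{ab}=\frac{a+b-c}2=h-c$. The unordered pair $\{a,b\}$ occupies time $2x_{ab}$ in $[0,L)$, hence $x_{ab}$ in $[0,h)$. The directions of sides $a$ and $b$ differ by the exterior angle $\pi-\gamma$, so the half-difference of the two unit vectors has length $\sin\frac{\pi-\gamma}2=\cos\frac\gamma2$ and the half-sum has length $\sin\frac\gamma2$. By (1),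
$$X=\sum\frac{h-c}h\cos\frac\gamma2,\qquad Y=\sum\frac{h-c}h\sin\frac\gamma2,$$
where both sums run over the three sides.

*Example.* The right isosceles triangle. With inradius $r$ one has $\tan\frac\alpha2=\frac r{h-a}$ and $r^2h=(h-a)(h-b)(h-c)$, hence $\frac{h-c}h=\tan\frac\alpha2\tan\frac\beta2$. With $\tan22.5^\circ=\sqrt2-1$,
$$X=(\sqrt2-1)^2\cos45^\circ+2(\sqrt2-1)\cos22.5^\circ\approx0.8867,\qquad Y\approx0.4383 .$$
Then $1-X\approx0.1133\le t_0Y\approx0.1175$, and $X>0.8661>\frac{\sqrt3}2$.

**The linear inequality for triangles.** Write $v_1,v_2,v_3$ for $\frac\alpha2,\frac\beta2,\frac\gamma2$, so that $v_1+v_2+v_3=\frac\pi2$. Since $\sum\frac{h-c}h=1$ and $1-\cos v=\sin v\tan\frac v2$,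
$$1-X-t_0Y=\sum_k\tan v_i\tan v_j\,\sin v_k\bigl(\tan\tfrac{v_k}2-t_0\bigr)=T\sum_k\cos v_k\bigl(\tan\tfrac{v_k}2-t_0\bigr),$$
with $\{i,j,k\}=\{1,2,3\}$ and $T=\tan v_1\tan v_2\tan v_3>0$. The sign is settled by a tangent line.

**Lemma 1.** Let $f(v)=\cos v\,(\tan\frac v2-t_0)$. If $v_1,v_2,v_3\in[0,\frac\pi2)$ and $v_1+v_2+v_3=\frac\pi2$, then $f(v_1)+f(v_2)+f(v_3)\le0$, with equality if and only if $v_1=v_2=v_3=\frac\pi6$.

**Proof.** The purpose is to bound $f$ by its tangent line at $\frac\pi6$. Since $\cos v=2\cos^2\frac v2-1$,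
$$f(v)=\sin v-\tan\tfrac v2-t_0\cos v .$$
We have $1+t_0^2=8-4\sqrt3=4t_0$. Hence $f(\frac\pi6)=0$, and
$$\kappa:=f'(\tfrac\pi6)=\cos\tfrac\pi6\cdot\tfrac12(1+t_0^2)=\tfrac{\sqrt3}2\cdot\tfrac12\cdot4t_0=\sqrt3\,t_0 .$$
We claim $f(v)\le\kappa(v-\frac\pi6)$ on $[0,\frac\pi2]$, with equality only at $\frac\pi6$. The second derivative
$$f''(v)=-\sin v-\tfrac12\sec^2\tfrac v2\tan\tfrac v2+t_0\cos v$$
is strictly decreasing on $[0,\frac\pi2]$, with $f''(0)=t_0>0$ and $f''(\frac\pi6)<-\frac12+\frac{\sqrt3}2t_0<0$. So there is $v^*\in(0,\frac\pi6)$ such that $f$ is convex on $[0,v^*]$ and strictly concave on $[v^*,\frac\pi2]$.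

On $[v^*,\frac\pi2]$, strict concavity puts the tangent line at $\frac\pi6$ above $f$, with equality only at $\frac\pi6$. In particular the line is strictly above $f$ at $v^*$. At $0$ the line minus $f$ is $-\kappa\frac\pi6+t_0=t_0\bigl(1-\frac{\sqrt3\pi}6\bigr)>0$, since $\pi<2\sqrt3$. So the line is strictly above $f$ at both ends of $[0,v^*]$, hence strictly above the chord of $f$ there, hence strictly above the convex function $f$. The claim is proved. Summing it over $v_1,v_2,v_3$ gives $\sum f(v_i)\le\kappa(\sum v_i-\frac\pi2)=0$, with equality only if all $v_i=\frac\pi6$; there equality does hold. $\blacksquare$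

So $1-X\le t_0Y$ for triangles, with equality only for the equilateral one. For a triangle only three values of the angle occur. For a general curve there may be infinitely many, and we need coordinates that keep track of them.

## 5. Two angles $\psi$ and $v$ for a halving pair

Define
$$\psi(t)=\tfrac12\bigl(\theta(t+h)+\theta(t)\bigr),\qquad u(t)=\tfrac12\bigl(\theta(t+h)-\theta(t)\bigr)\in[0,\pi],\qquad v(t)=\tfrac\pi2-u(t)\in[-\tfrac\pi2,\tfrac\pi2].$$
So $v$ measures how far the two tangent directions are from being opposite. From $\theta(t+2h)=\theta(t)+2\pi$,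
$$\psi(t+h)=\psi(t)+\pi,\qquad v(t+h)=-v(t). \tag{2}$$

*Example.* For the equilateral triangle of Section 2, the three successive values of $(\psi,v)$ on $[0,h]$ are $(0^\circ,30^\circ)$, $(60^\circ,-30^\circ)$, $(120^\circ,30^\circ)$.

**Step 1: lengths.** This step expresses $X$ and $Y$ through $v$. For almost every $t$, $\dot c(t)=e^{i(\psi-u)}$ and $\dot c(t+h)=e^{i(\psi+u)}$, so
$$\tfrac12\bigl(\dot c(t)+\dot c(t+h)\bigr)=\cos u\,e^{i\psi}=\sin v\,e^{i\psi},\qquad \tfrac12|\dot c(t)-\dot c(t+h)|=\sin u=\cos v .$$
Since $\cos v$ and $|\sin v|$ are $h$-periodic, (1) becomes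
$$X=\frac1L\int_0^L\cos v\,dt,\qquad Y=\frac1L\int_0^L|\sin v|\,dt. \tag{3}$$
In particular $X\le1$, with equality if and only if $v=0$ a.e.

**Step 2: convexity.** This step turns the monotonicity of $\theta$ into a constraint relating $v$ and $\psi$. Both $\psi-u=\theta(\cdot)$ and $\psi+u=\theta(\cdot+h)$ are nondecreasing. So for $s\le t$ we have $|u(t)-u(s)|\le\psi(t)-\psi(s)$, and therefore
$$|v(t)-v(s)|\le|\psi(t)-\psi(s)|\qquad\text{for all }s,t.$$
Apply this to $t$ and $s+nh$, $n\in\mathbb Z$, where by (2) $v(s+nh)=(-1)^nv(s)$ and $\psi(s+nh)=\psi(s)+n\pi$. Let $\operatorname{dist}$ be the distance modulo $2\pi$, with values in $[0,\pi]$. The best even $n$ bounds $|v(t)-v(s)|$ by $\operatorname{dist}(\psi(t),\psi(s))$. The best odd $n$ bounds $|v(t)+v(s)|$ by $\operatorname{dist}(\psi(t),\psi(s)+\pi)=\pi-\operatorname{dist}(\psi(t),\psi(s))$. So for all $s,t$,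
$$|v(t)-v(s)|\le\operatorname{dist}(\psi(t),\psi(s)),\qquad v(t)+v(s)\le\pi-\operatorname{dist}(\psi(t),\psi(s)). \tag{4}$$

**Step 3: closure.** This step records that $C$ closes up. Let
$$A=\{t\in[0,L):v(t)>0\},\qquad e_t=e^{i\psi(t)}\in\mathbb R^2,\qquad d\nu=\sin v\,dt\ \text{ on }A.$$
By (2), the set $\{v<0\}$ is $A+h$ modulo $L$, and $\sin v\,e^{i\psi}$ is $h$-periodic. Its integral over $[0,h]$ is $\frac12\int_0^L\dot c\,dt=0$. Hence $0=\int_0^L\sin v\,e^{i\psi}dt$, and the parts over $A$ and over $A+h$ are equal, so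
$$\int_Ae_t\,d\nu=0. \tag{5}$$

**Step 4: the goal.** This step rewrites Theorem 1 as a statement about $\nu$. Put $z_t=\tan\frac{v(t)}2-t_0$ for $t\in A$. Since $1-\cos v=\sin v\tan\frac v2$, and the integrands $1-\cos v$ and $|\sin v|$ have equal integrals over $A$ and $A+h$,
$$1-X-t_0Y=\frac2L\int_Az_t\,d\nu. \tag{6}$$
So $1-X\le t_0Y$ is equivalent to $\int_Az_t\,d\nu\le0$, and equality holds in one exactly when it holds in the other.

**Step 5: no opposite directions on $A$.** This step extracts the form of (4) and (5) that we shall quote most often.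

**Observation (O).** For all $s,t\in A$ we have $e_s\ne-e_t$. If $A$ is non-null, there is no $\eta\ne0$ with $\eta\cdot e_t\ge0$ for a.e. $t\in A$.

**Proof.** If $e_s=-e_t$, then $\operatorname{dist}(\psi(s),\psi(t))=\pi$ and (4) gives $v(s)+v(t)\le0$, contrary to $s,t\in A$. Now let $\eta\ne0$ with $\eta\cdot e_t\ge0$ a.e. on $A$. By (5), $\int_A\eta\cdot e_t\,d\nu=0$; as $\sin v>0$ on $A$, it follows that $\eta\cdot e_t=0$ for a.e. $t\in A$. So $e_t$ takes a.e. only two values, opposite to each other. By (5) again both must occur, contradicting the first assertion. $\blacksquare$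

## 6. The integrand is positive where $v>30^\circ$

The first thing to try on (6) is to prove $z_t\le0$ for every $t\in A$. This is the same as $v(t)\le30^\circ$, and it is false. For a triangle the values of $|v|$ are the half-angles. So the right isosceles triangle has $|v|=45^\circ$ for a fraction $(\sqrt2-1)^2\approx17\%$ of the time, and there $1-\cos v\approx0.293$ while $t_0\sin v\approx0.189$. Any proof must let the good part of the curve pay for the bad part.

Which information can force this? Consider formal data: some directions $e_i$ with weights and values $v_i$ on $A$.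

* Closure (5) alone is not enough. Take three directions at $120^\circ$ with equal weights and all $v_i=60^\circ$. Then (5) holds, but the formal values are $X=\frac12$, $Y=\frac{\sqrt3}2$, and $1-X=0.5>t_0Y\approx0.232$.
* The convexity constraint (4) on $A$ alone is not enough. If all of $A$ has one single direction, (4) allows the constant value $v=60^\circ$, with the same $X$ and $Y$.

In the first example (4) is violated: it demands $v_i+v_j\le180^\circ-120^\circ=60^\circ$. In the second, (5) is violated. The two must be used together, and the smallest configurations on which they interact are *three* points of $A$ whose directions have $0$ as a positive combination (one or two points are impossible by (O)). So the plan is: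

1. prove the inequality for three such points, with the weights dictated by closure;
2. pass from triples to the measure $\nu$ by separating a convex set from a ray in $\mathbb R^3$.

## 7. Three directions with a positive combination equal to zero

If three unit vectors have angular gaps $\alpha_1,\alpha_2,\alpha_3\in(0,\pi)$, where $\alpha_i$ is the gap between the two vectors other than the $i$-th, then the weights that cancel them are proportional to $\sin\alpha_i$. With $\beta_i=\pi-\alpha_i$, (4) says $v_i+v_j\le\beta_k$. This is the content of the next lemma.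

**Lemma 2.** Let $\beta_1,\beta_2,\beta_3>0$ with $\sum\beta_i=\pi$, and let $v_i\ge0$ with $v_i+v_j\le\beta_k$ for $\{i,j,k\}=\{1,2,3\}$. Then
$$\Phi(v):=\sum_i\sin\beta_i\,\bigl(\tan\tfrac{v_i}2-t_0\bigr)\le0,$$
with equality if and only if all $\beta_i=\frac\pi3$ and all $v_i=\frac\pi6$.

**Proof.** Fix $\beta$ and let $Q$ be the compact polytope of admissible $v$; it contains $0$. It is enough to show that a *maximizer* $v$ of $\Phi$ on $Q$ has $\Phi(v)\le0$, with equality only in the stated case. Indeed, if then $\Phi(w)=0$ for some $w\in Q$, this $w$ is itself a maximizer. In the stated case all $v_i+v_j=\beta_k$, so $v\in Q$, and $\Phi(v)=0$.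

**Step 1.** *This step finds two tight constraints.* On $Q$ we have $v_i\le\min(\beta_j,\beta_k)<\frac\pi2$, because $\beta_j+\beta_k<\pi$. On $[0,\frac\pi2)$ the function $\tan\frac x2$ is strictly increasing and strictly convex, and $\sin\beta_i>0$. Let $v$ be a maximizer. No single coordinate can be increased inside $Q$, so every index occurs in a constraint $v_i+v_j\le\beta_k$ that is tight. One constraint involves only two indices, so at least two are tight. Relabel so that
$$v_1+v_2=\beta_3=:p,\qquad v_1+v_3=\beta_2=:q,\qquad\beta_1=\pi-p-q .$$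

**Step 2.** *This step uses convexity to leave only three candidates.* Consider the points $(x,p-x,q-x)$. The remaining conditions for lying in $Q$ are $x\ge0$, $x\le p$, $x\le q$, and $p+q-2x\le\beta_1$, i.e. $x\ge p+q-\frac\pi2$. So they lie in $Q$ exactly for
$$x\in\bigl[\max(0,p+q-\tfrac\pi2),\ \min(p,q)\bigr].$$
This interval contains $v_1$, and $\Phi$ is strictly convex along it, being a sum of positive multiples of strictly convex functions of $x$. A strictly convex function on an interval has no maximum in the interior, so $v_1$ is an endpoint. Hence one of the following holds: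

* (a) $p+q\ge\frac\pi2$ and $v_1=p+q-\frac\pi2$;
* (b) $p+q<\frac\pi2$ and $v_1=0$;
* (c) $v_1=\min(p,q)$.

**Step 3: case (a).** *This step recognizes the inequality for triangles.* Here $v_1=\frac\pi2-\beta_1$, $v_2=p-v_1=\frac\pi2-q=\frac\pi2-\beta_2$ and $v_3=\frac\pi2-p=\frac\pi2-\beta_3$. So $v_i\in[0,\frac\pi2)$, $\sum v_i=\frac{3\pi}2-\pi=\frac\pi2$, and $\sin\beta_i=\cos v_i$. Thus $\Phi(v)=\sum f(v_i)$ with $f$ from Lemma 1, and Lemma 1 gives $\Phi(v)\le0$ with equality only if all $v_i=\frac\pi6$, i.e. all $\beta_i=\frac\pi3$.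

**Step 4.** *This step prepares rational coordinates for (b) and (c), where we show $\Phi<0$.* Put $P=\frac p2$, $R=\frac q2$, both in $(0,\frac\pi2)$, and $a=\tan P>0$, $b=\tan R>0$. From $\sin p+\sin q=2\sin(P+R)\cos(P-R)$ and $\sin(p+q)=2\sin(P+R)\cos(P+R)$,
$$\sum\sin\beta_i=\sin p+\sin q+\sin(p+q)=4\sin(P+R)\cos P\cos R=\frac{4(a+b)}{(1+a^2)(1+b^2)},$$
because $\sin(P+R)=(a+b)\cos P\cos R$ and $\cos^2P=\frac1{1+a^2}$, $\cos^2R=\frac1{1+b^2}$. We also use
$$2t_0=4-2\sqrt3>0.535,$$
which follows from $1.7325^2>3$.

**Step 5: case (b).** *This step shows $\Phi<0$ when $p+q<\frac\pi2$ and $v=(0,p,q)$.* Here $\Phi=\sin q\tan P+\sin p\tan R-t_0\sum\sin\beta_i$. With $\sin q=\frac{2b}{1+b^2}$, $\sin p=\frac{2a}{1+a^2}$,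
$$\tfrac12(1+a^2)(1+b^2)\Phi=ab(1+a^2)+ab(1+b^2)-2t_0(a+b)=k(2+\sigma^2-2k)-2t_0\sigma,$$
where $\sigma=a+b>0$, $k=ab>0$. We have $k\le\frac{\sigma^2}4$. Since $P+R<\frac\pi4$, we have $a,b<1$ and $\tan(P+R)=\frac\sigma{1-k}<1$, so $k<1-\sigma$; in particular $\sigma<1$. The function $k\mapsto k(2+\sigma^2-2k)$ has derivative $2+\sigma^2-4k$, so it is increasing for $k\le\frac{2+\sigma^2}4$, a range that contains $[0,\frac{\sigma^2}4]$. Let $\sigma_0=2(\sqrt2-1)$ be the positive root of $\frac{\sigma^2}4=1-\sigma$.

* If $\sigma\le\sigma_0$, use $k\le\frac{\sigma^2}4$: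
$$k(2+\sigma^2-2k)\le\frac{\sigma^2}4\Bigl(2+\frac{\sigma^2}2\Bigr)=\sigma\Bigl(\frac\sigma2+\frac{\sigma^3}8\Bigr)\le\sigma\bigl((\sqrt2-1)+(\sqrt2-1)^3\bigr)=(6\sqrt2-8)\sigma,$$
since $(\sqrt2-1)^3=5\sqrt2-7$.
* If $\sigma_0<\sigma<1$, then $k<1-\sigma<\frac{\sigma^2}4$, and we may insert $1-\sigma$ for $k$:
$$k(2+\sigma^2-2k)\le(1-\sigma)(\sigma^2+2\sigma)=\sigma(1-\sigma)(2+\sigma)\le\sigma(1-\sigma_0)(2+\sigma_0)=(6\sqrt2-8)\sigma .$$
Here $(1-\sigma)(2+\sigma)=2-\sigma-\sigma^2$ is decreasing, and $\sigma_0^2=4-4\sigma_0$ gives $2-\sigma_0-\sigma_0^2=3\sigma_0-2=6\sqrt2-8$.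

As $8.486^2>72$, we have $6\sqrt2-8<0.486<0.535<2t_0$, so $\Phi<0$.

**Step 6: case (c).** *This step shows $\Phi<0$ when $v_1=\min(p,q)$.* By the symmetry between the indices $2$ and $3$ let $p\le q$. Then $v=(p,0,q-p)$. Since $x=p$ lies in the interval of Step 2, $p\ge p+q-\frac\pi2$, i.e. $q\le\frac\pi2$. So $0<a\le b\le1$. Now
$$\Phi=\sin(p+q)\tan P+\sin p\,\tan(R-P)-t_0\sum\sin\beta_i .$$
Using $\sin(p+q)=2\sin(P+R)\cos(P+R)=\frac{2(a+b)(1-ab)}{(1+a^2)(1+b^2)}$ and $\tan(R-P)=\frac{b-a}{1+ab}$,
$$\tfrac12(1+a^2)(1+b^2)\Phi=a(a+b)(1-ab)+\frac{a(1+b^2)(b-a)}{1+ab}-2t_0(a+b).$$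
Write $a=rb$ with $r\in(0,1]$ and divide by $a+b=b(1+r)$. We must show $S_1+S_2<2t_0$, where
$$S_1=rb(1-rb^2),\qquad S_2=\frac{r(1-r)}{1+r}\cdot\frac{b(1+b^2)}{1+rb^2}.$$
With $w=\sqrt r\,b\in(0,1]$ we get $S_1=\sqrt r\,w(1-w^2)\le\frac2{3\sqrt3}\sqrt r$, the maximum of $w(1-w^2)$ being at $w=\frac1{\sqrt3}$. Since $r\le1$, the factor $\frac{1+b^2}{1+rb^2}$ is nondecreasing in $b$, so $S_2$ is nondecreasing in $b\le1$, and setting $b=1$ gives $S_2\le\frac{2r(1-r)}{(1+r)^2}$.

* If $r\le\frac12$: $S_1\le\frac2{3\sqrt3}\cdot\frac1{\sqrt2}=\frac{\sqrt6}9$. Also $\frac{2r(1-r)}{(1+r)^2}\le\frac14$, because this is equivalent to $8r-8r^2\le1+2r+r^2$, i.e. to $(3r-1)^2\ge0$.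
* If $r\ge\frac12$: $4r\le(1+r)^2$ gives $S_2\le\frac{1-r}2$. The function $\frac2{3\sqrt3}\sqrt r+\frac{1-r}2$ has derivative $\frac1{3\sqrt3\sqrt r}-\frac12\le\frac{\sqrt6}9-\frac12<0$ for $r\ge\frac12$. So it is at most its value at $r=\frac12$, which is $\frac{\sqrt6}9+\frac14$.

In both cases $S_1+S_2\le\frac{\sqrt6}9+\frac14<0.523<0.535<2t_0$ (as $2.45^2>6$), so $\Phi<0$.

So a maximizer always has $\Phi\le0$, and $\Phi=0$ is possible only in case (a) with all $\beta_i=\frac\pi3$, $v_i=\frac\pi6$. $\blacksquare$

**Corollary 3.** If $t_1,t_2,t_3\in A$ and $w_i>0$ satisfy $\sum w_ie_{t_i}=0$, then $\sum w_iz_{t_i}\le0$. Equality holds if and only if $v(t_i)=\frac\pi6$ for all $i$ and the $\psi(t_i)$ are pairwise at distance $\frac{2\pi}3$.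

**Proof.** The purpose is to check that such a triple fits Lemma 2. By (O), no two of the $e_{t_i}$ are opposite. No two are equal either: if $e_{t_1}=e_{t_2}$, then $w_3e_{t_3}=-(w_1+w_2)e_{t_1}$ and $e_{t_3}$ is opposite to $e_{t_1}$. So there are three positive angular gaps with sum $2\pi$. Let $\alpha_i$ be the gap between the two vectors other than $e_{t_i}$. No gap equals $\pi$. If a gap exceeded $\pi$, all three vectors would lie in an open half-plane bounded by a line through $0$, and no positive combination would vanish. So $\alpha_i\in(0,\pi)$. Taking the cross product of $\sum w_ie_{t_i}=0$ with $e_{t_j}$ gives $w_i\sin\alpha_k=w_k\sin\alpha_i$, so $w_i=\rho\sin\alpha_i$ with some $\rho>0$.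

Put $\beta_i=\pi-\alpha_i>0$. Then $\sum\beta_i=\pi$ and $\sin\beta_i=\sin\alpha_i$. Since $\operatorname{dist}(\psi(t_i),\psi(t_j))=\alpha_k$, (4) says $v(t_i)+v(t_j)\le\beta_k$. Now $\sum w_iz_{t_i}=\rho\,\Phi(v(t_1),v(t_2),v(t_3))$, and Lemma 2 applies; the equality case $\beta_i=\frac\pi3$ means $\alpha_i=\frac{2\pi}3$. $\blacksquare$

## 8. From triples to the measure $\nu$ by separation

**Proof of the inequality in Theorem 1.**

**Step 1: the null case.** *This step disposes of the curves with nothing to integrate.* If $A$ is null, then $v=0$ a.e., so $X=1$, $Y=0$ and $1-X=t_0Y$. Moreover $u=\frac\pi2$ a.e., so $\dot c(t+h)=-\dot c(t)$ a.e.; hence $c(t)+c(t+h)$ is constant and $C$ is centrally symmetric. Conversely, if $C$ is centrally symmetric, then $c(t+h)=2o-c(t)$ by Section 2, so $\sin v\,e^{i\psi}=0$ a.e., $v=0$ a.e., and $A$ is null. From now on $A$ is non-null.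

**Step 2: a convex set misses a ray.** *This step translates Corollary 3 into geometry of $\mathbb R^3$.* Let
$$K=\{(e_t,z_t):t\in A\}\subset\mathbb R^3 .$$
We claim that $\operatorname{conv}K$ is disjoint from the ray $\{(0,0,z):z>0\}$. Suppose not. Then there are $t_1,\dots,t_n\in A$ and weights $w_i\ge0$ with $\sum w_i=1$, $\sum w_ie_{t_i}=0$, $\sum w_iz_{t_i}>0$. Keep the $t_i$ fixed and maximize the linear function $\sum w_iz_{t_i}$ over the polytope of weights
$$\bigl\{w\ge0:\ \sum w_i=1,\ \sum w_ie_{t_i}=0\bigr\}.$$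
The maximum is positive and is attained at a vertex. A vertex has at most three positive weights. Indeed, with four or more, the three homogeneous scalar equations $\sum\delta_i=0$, $\sum\delta_ie_{t_i}=0$ have a nonzero solution $\delta$ supported on the positive weights, and $w\pm\varepsilon\delta$ both lie in the polytope for small $\varepsilon>0$, so $w$ is not a vertex. One positive weight is impossible, since $e_{t_i}\ne0$. Two would make two of the vectors opposite, contradicting (O). Three positive weights give $\sum w_iz_{t_i}\le0$ by Corollary 3, a contradiction. This proves the claim.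

**Step 3: a linear certificate.** *This step replaces the false pointwise bound $z_t\le0$ by a true one.* Two disjoint nonempty convex sets in $\mathbb R^3$ can be separated by a plane. So there are $(\xi,\zeta)\ne0$ in $\mathbb R^2\times\mathbb R$ and a constant $d$ with
$$\xi\cdot e_t+\zeta z_t\le d\le\zeta z\qquad\text{for all }t\in A,\ z>0 .$$
Letting $z\to0$ gives $d\le0$; letting $z\to\infty$ gives $\zeta\ge0$. If $\zeta=0$, then $\xi\ne0$ and $(-\xi)\cdot e_t\ge0$ on $A$, contradicting (O). So $\zeta>0$, and after scaling $\zeta=1$: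
$$z_t\le-\xi\cdot e_t\qquad(t\in A). \tag{7}$$

**Step 4: integrate.** *This step concludes.* The right side of (7) has $\nu$-integral $0$ by (5). Hence $\int_Az_t\,d\nu\le0$, and by (6), $1-X\le t_0Y$. $\blacksquare$

So the "payment" between good and bad parts of $C$ is the term $-\xi\cdot e_t$: it may be positive where $v>30^\circ$, and closure makes it cost nothing in total.

## 9. Equality in the linear inequality and equiangular hexagons

**Necessity.** Suppose $1-X=t_0Y$. If $A$ is null, $C$ is centrally symmetric by Step 1 of Section 8. Let $A$ be non-null.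

**Step 1.** *This step shows that $v=\frac\pi6$ almost everywhere on $A$.* By (6), $\int_A(-\xi\cdot e_t-z_t)\,d\nu=0$, and the integrand is nonnegative by (7). So $z_t=-\xi\cdot e_t$ for all $t$ in a set $A'\subset A$ of full measure. If $0\notin\operatorname{conv}\{e_t:t\in A'\}$, separation in the plane gives $\eta\ne0$ with $\eta\cdot e_t\ge0$ on $A'$, contradicting (O). So $0$ lies in this convex hull. By Carathéodory's theorem it is a convex combination of at most three of the vectors, and by (O), as in Section 8, of exactly three: $\sum w_ie_{t_i}=0$ with $t_i\in A'$, $w_i>0$. Then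
$$\sum w_iz_{t_i}=-\xi\cdot\sum w_ie_{t_i}=0,$$
so by Corollary 3 all $v(t_i)=\frac\pi6$ and, after a rotation of the plane and a relabeling, $\psi(t_1),\psi(t_2),\psi(t_3)\equiv0^\circ,120^\circ,240^\circ$. Now $\xi\cdot e_{t_i}=-z_{t_i}=0$ for $i=1,2,3$, and these vectors span the plane, so $\xi=0$. Hence $z_t=0$, i.e. $v(t)=\frac\pi6$, for all $t\in A'$.

**Step 2.** *This step finds $\theta(t)$ where $v(t)\ne0$.* Let $t\in A'$. By (4), $\operatorname{dist}(\psi(t),\psi(t_i))\le180^\circ-60^\circ=120^\circ$ for $i=1,2,3$. Modulo $360^\circ$, this says that $\psi(t)$ lies in $[240^\circ,360^\circ]\cup[0^\circ,120^\circ]$, in $[0^\circ,240^\circ]$ and in $[120^\circ,360^\circ]$. The intersection is $\{0^\circ,120^\circ,240^\circ\}$. Since $u(t)=60^\circ$, both $\theta(t)=\psi-u$ and $\theta(t+h)=\psi+u$ are multiples of $60^\circ$. As $\{v<0\}$ is $A+h$ modulo $L$, this covers almost every $t$ with $v(t)\ne0$.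

**Step 3.** *This step finds $\theta(t)$ where $v(t)=0$.* Now (4) gives both $30^\circ\le\operatorname{dist}(\psi(t),\psi(t_i))$ and $30^\circ\le180^\circ-\operatorname{dist}(\psi(t),\psi(t_i))$, so the distance is in $[30^\circ,150^\circ]$ for each $i$. Suppose first that $\psi(t)\in[0^\circ,60^\circ]$ modulo $360^\circ$. The distance to $0^\circ$ is $\psi$, so $\psi\ge30^\circ$. The distance to $240^\circ$ is $\psi+120^\circ$, so $\psi\le30^\circ$. Hence $\psi=30^\circ$. The set $\{0^\circ,120^\circ,240^\circ\}$ is preserved by rotation by $120^\circ$ and by the reflection $\psi\mapsto-\psi$, and the images of $[0^\circ,60^\circ]$ under these cover the circle. So in general $\psi(t)\in30^\circ+60^\circ\mathbb Z$, and $\theta(t)=\psi(t)-90^\circ\in60^\circ\mathbb Z$.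

Thus $\theta(t)\in60^\circ\mathbb Z$ for a.e. $t$. Since $\theta$ is monotone, it is piecewise constant with at most six values per period, so $C$ is a polygon with edge directions in $60^\circ\mathbb Z$. Undoing the rotation gives $\theta_0+60^\circ\mathbb Z$.

**Sufficiency.** Central symmetry gives equality by Step 1 of Section 8. Now let all edges have directions in $\theta_0+60^\circ\mathbb Z$. After a rotation, $C$ has sides $S_1,\dots,S_6$ of lengths $a_1,\dots,a_6\ge0$ in the directions $-60^\circ,0^\circ,60^\circ,120^\circ,180^\circ,240^\circ$.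

**Step 4.** *This step solves the closure condition.* It reads
$$(a_1-a_4)e^{-i\pi/3}+(a_2-a_5)+(a_3-a_6)e^{i\pi/3}=0 .$$
Since $1=e^{-i\pi/3}+e^{i\pi/3}$ and $e^{\pm i\pi/3}$ are linearly independent over $\mathbb R$, this means
$$a_1-a_4=a_3-a_6=a_5-a_2=:a .$$
Renumbering the sides from $S_2$ on (and rotating by $60^\circ$) changes $a$ into $-a$, so we may assume $a\ge0$. If $a=0$, opposite sides are equal and $C$ is centrally symmetric. Let $a>0$. Then the side lengths are
$$a+\ell_1,\quad\ell_2,\quad a+\ell_3,\quad\ell_1,\quad a+\ell_2,\quad\ell_3\qquad(\ell_i\ge0).$$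
Put $\Lambda=\ell_1+\ell_2+\ell_3$. Then $L=3a+2\Lambda$ and $h=\frac{3a}2+\Lambda$.

**Step 5.** *This step follows the halving pair through half a period.* Let $c(0)$ be the beginning of $S_1$. The partner $c(h)$ is on $S_3$, which occupies the parameters from $a+\ell_1+\ell_2$ to $2a+\Lambda$, so a piece of length $\frac a2$ of $S_3$ remains. From there the pairs of sides containing $(c(t),c(t+h))$ are successively:

* $S_1,S_3$ for length $\frac a2$ (until $S_3$ ends), with $\theta(t+h)-\theta(t)=120^\circ$;
* $S_1,S_4$ for length $\ell_1$ (until $S_4$ ends), difference $180^\circ$;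
* $S_1,S_5$ for length $\frac a2$ (until $S_1$, of length $a+\ell_1$, ends), difference $240^\circ$;
* $S_2,S_5$ for length $\ell_2$ (until $S_2$ ends; $\frac a2$ of $S_5$ then remains), difference $180^\circ$;
* $S_3,S_5$ for length $\frac a2$ (until $S_5$ ends), difference $120^\circ$;
* $S_3,S_6$ for length $\ell_3$ (until $S_6$ ends), difference $180^\circ$.

The lengths add up to $\frac{3a}2+\Lambda=h$. So $v=30^\circ,0^\circ,-30^\circ,0^\circ,30^\circ,0^\circ$ on these pieces, and since $\cos v$ and $|\sin v|$ are $h$-periodic, (3) gives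
$$X=\frac{3a\cdot\frac{\sqrt3}2+2\Lambda}{3a+2\Lambda},\qquad Y=\frac{\frac32a}{3a+2\Lambda},\qquad 1-X=\frac{\frac32a(2-\sqrt3)}{3a+2\Lambda}=t_0Y. \tag{8}$$
This completes the proof of Theorem 1. $\blacksquare$

*Example.* Take $a=1$, $\ell_1=1$, $\ell_2=\ell_3=0$: sides $2,1,1,1$ in the directions $-60^\circ,60^\circ,120^\circ,180^\circ$, half of a regular hexagon. Then $Y=\frac{3}{10}$ and $X=\frac{3\sqrt3+4}{10}\approx0.9196$, and indeed $1-X=\frac{3(2-\sqrt3)}{10}=t_0Y$.

## 10. Where the chord meets the unit circle

**Proof of Theorem 2.**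

**Step 1: the bound.** *This step combines the chord with the disc.* By (3) and Cauchy–Schwarz,
$$X^2+Y^2\le\frac1L\int_0^L(\cos^2v+\sin^2v)\,dt=1. \tag{9}$$
With Theorem 1,
$$1-X\le t_0Y\le t_0\sqrt{1-X^2}. \tag{10}$$
If $X=1$ there is nothing to prove. If $X<1$, divide by $\sqrt{1-X^2}$ and write $X=\cos\varphi$, where $\varphi\in(0,\frac\pi2]$ because $X\ge0$:
$$\tan\tfrac\varphi2=\sqrt{\frac{1-X}{1+X}}\le t_0=\tan15^\circ .$$
So $\varphi\le30^\circ$ and $X\ge\cos30^\circ=\frac{\sqrt3}2$.

**Step 2: equality.** *This step identifies the triangle.* Let $X=\frac{\sqrt3}2$. The two ends of (10) are then $1-\frac{\sqrt3}2$ and $t_0\cdot\frac12=1-\frac{\sqrt3}2$, so both inequalities in (10) are equalities. In particular equality holds in Theorem 1. As $X\ne1$, $C$ is not centrally symmetric, so $C$ is a polygon as in (8) with $a>0$. Now (8) with $X=\frac{\sqrt3}2$ says $2\Lambda=\frac{\sqrt3}2\cdot2\Lambda$, so $\Lambda=0$. Then only $S_1,S_3,S_5$ have positive length, all equal to $a$, and $C$ is an equilateral triangle. Conversely, (8) with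 $\Lambda=0$ gives $X=\frac{\sqrt3}2$ and $Y=\frac12$ for every equilateral triangle.

**Step 3: the midpoint curve.** *This step reads off the bound for $|M|$.* By (9) and Step 1, $Y\le\sqrt{1-X^2}\le\frac12$, i.e. $|M|=\frac{YL}2\le\frac14|C|$. If $Y=\frac12$, then $\sqrt{1-X^2}=\frac12$, so $X=\frac{\sqrt3}2$ and $C$ is an equilateral triangle, for which $Y=\frac12$ does hold. $\blacksquare$

## 11. Octagons that fill the circular segment

**Proof of Theorem 3.** Every pair $(X,Y)$ satisfies both inequalities, by (9) and Theorem 1. It remains to realize every point of the segment.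

**Step 1: a two-parameter family.** *This step writes down the polygons.* Let $0\le\alpha\le30^\circ$ and $\ell\ge0$. Consider edges $E_1,\dots,E_8$ in the directions
$$-90^\circ+\alpha,\quad-60^\circ,\quad-30^\circ-\alpha,\quad30^\circ+\alpha,\quad90^\circ-\alpha,\quad120^\circ,\quad150^\circ+\alpha,\quad210^\circ-\alpha$$
with lengths $1,\ell,1,1,1,\ell,1,1$. For $\alpha\le30^\circ$ the directions are nondecreasing, and from first to last they turn by $300^\circ-2\alpha<360^\circ$. The edges $E_2,E_6$ have opposite directions and equal lengths, so they cancel. The edges $E_1,E_4,E_7$ are unit vectors in the directions $-90^\circ+\alpha,\ 30^\circ+\alpha,\ 150^\circ+\alpha$, which are $120^\circ$ apart, so their sum is $0$. The same holds for $E_3,E_5,E_8$ in the directions $-30^\circ-\alpha,\ 90^\circ-\alpha,\ 210^\circ-\alpha$. So these edges form a convex closed curve with nonempty interior.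

**Step 2: its ratios.** *This step computes $(X,Y)$.* We have $L=6+2\ell$ and $h=3+\ell$, which is the total length of $E_1,\dots,E_4$. The edges $E_5,\dots,E_8$ have the same lengths in the same order. So halving pairs match $E_1E_5$, $E_2E_6$, $E_3E_7$, $E_4E_8$, with angle differences
$$180^\circ-2\alpha,\quad180^\circ,\quad180^\circ+2\alpha,\quad180^\circ-2\alpha,$$
that is, $v=\alpha,0,-\alpha,\alpha$ for lengths $1,\ell,1,1$. By (3),
$$(X,Y)=\Bigl(\frac{3\cos\alpha+\ell}{3+\ell},\frac{3\sin\alpha}{3+\ell}\Bigr)=\lambda(\cos\alpha,\sin\alpha)+(1-\lambda)(1,0),\qquad\lambda=\frac3{3+\ell}. \tag{11}$$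
As $\ell$ runs through $[0,\infty)$, $\lambda$ runs through $(0,1]$.

**Step 3: every point is reached.** *This step solves (11) for $\alpha$ and $\lambda$.* Taking $\alpha=0$ gives $(1,0)$. Let $(X,Y)\ne(1,0)$ satisfy $X^2+Y^2\le1$ and $1-X\le t_0Y$. Then $X\le1$, and $X=1$ would force $Y=0$; so $X<1$, and hence $Y\ge\frac{1-X}{t_0}>0$. Therefore $0<\frac{1-X}Y\le t_0=\tan15^\circ$, and there is a unique $\alpha\in(0,30^\circ]$ with $\frac{1-X}Y=\tan\frac\alpha2$. Since $\frac{1-\cos\alpha}{\sin\alpha}=\tan\frac\alpha2$ as well, $(X,Y)$ lies on the ray from $(1,0)$ through $(\cos\alpha,\sin\alpha)$: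
$$(X,Y)=\lambda(\cos\alpha,\sin\alpha)+(1-\lambda)(1,0),\qquad\lambda=\frac Y{\sin\alpha}>0 .$$
Both $(1,0)$ and $(\cos\alpha,\sin\alpha)$ are on the unit circle, so points of this ray with $\lambda>1$ lie outside the disc. As $X^2+Y^2\le1$, we get $\lambda\in(0,1]$, and (11) with $\ell=\frac{3(1-\lambda)}\lambda$ realizes $(X,Y)$. $\blacksquare$
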